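\title{Universal covers of shrinking spaces need not be statistically trivial}

\begin{abstract}
Let $X_i$ be geodesic spaces whose diameters tend to zero and whose universal covers $\widetilde X_i$ are compact of diameter one. We ask whether $1$-Lipschitz functions on $\widetilde X_i$ must be asymptotically constant with respect to measures invariant under the deck group, and we show that they need not be. We construct finite $2$-complexes with fundamental group $S_n$ and $1$-Lipschitz functions on their universal covers whose variance tends to $\frac1{12}$; for each $k$, suitable $k$ such functions become jointly equidistributed in the cube $[0,1]^k$, for every choice of invariant measures. The construction uses the generators of $S_n$ that perform disjoint adjacent transpositions in parallel. In the opposite direction, we show that the asymptotic variance never exceeds $1-2\ln\frac32<0.19$ and that every limit law has connected support.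
\end{abstract}

\section{The question and the results}\label{sec:intro}

A metric space $X$ is \emph{geodesic} if any two points $x,y$ are joined by a path of length $d(x,y)$. It is \emph{semi-locally simply connected} if every point has a neighborhood all of whose loops are contractible in $X$. A space with both properties has a universal cover $\pi\colon\widetilde X\to X$. We give $\widetilde X$ the \emph{lifted metric}: the distance between two points is the infimum, over paths joining them, of the length of the projected path. The group $\pi_1(X)$ acts on $\widetilde X$ by deck transformations; the action is isometric, free, and transitive on each fiber of $\pi$.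

\begin{definition}\label{def:shrinking}
A \emph{shrinking sequence} is a sequence of semi-locally simply connected geodesic spaces $X_i$ with $\operatorname{diam}(X_i)\to0$ whose universal covers $\widetilde X_i$ are compact geodesic spaces with $\operatorname{diam}(\widetilde X_i)=1$. The sequence $\widetilde X_i$ is \emph{statistically trivial} if for all $\pi_1(X_i)$-invariant Borel probability measures $\mu_i$ on $\widetilde X_i$ and all $1$-Lipschitz functions $f_i\colon\widetilde X_i\to\mathbb R$,
\[
\operatorname{Var}\bigl((f_i)_*\mu_i\bigr)\longrightarrow0\qquad(i\to\infty).
\]
Here $\operatorname{Var}(\nu)=\int t^2\,d\nu(t)-\bigl(\int t\,d\nu(t)\bigr)^2$ for a Borel probability measure $\nu$ on $\mathbb R$, and $f_*\mu$ is the law of $f$ under $\mu$.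
\end{definition}

By Chebyshev's inequality, $f_i$ differs from its mean by more than $\varepsilon$ on a set of measure at most $\varepsilon^{-2}\operatorname{Var}((f_i)_*\mu_i)$. Statistical triviality therefore says that an observer who samples points from $\mu_i$ and reads off $1$-Lipschitz quantities cannot, in the limit, tell $\widetilde X_i$ from a point, although $\widetilde X_i$ has diameter $1$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is $\widetilde X_i$ statistically trivial for every shrinking sequence $X_i$?}
\medskip

The question is about simple connectivity. If other finite covers were allowed, a circle would settle it: the circle of length $2$ has diameter $1$, it covers the circle of length $2/m$ with deck group $\mathbb Z/m$, and under the normalized arc length measure the distance to a fixed point is uniform on $[0,1]$, with variance $\frac1{12}$. For universal covers no such fixed model is available. It is known that for a shrinking sequence the spaces $\widetilde X_i$ cannot converge in the Gromov--Hausdorff topology, and since a subsequence of a shrinking sequence is again shrinking, no subsequence converges either. (We do not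 use this fact.) One is led to picture $\widetilde X_i$ as nearly homogeneous spaces of growing complexity, like the discrete cube $\{0,1\}^n$, on which Lipschitz functions concentrate. The first shrinking sequences that one writes down are indeed statistically trivial; see Examples~\ref{ex:cube} and~\ref{ex:coxeter}. The natural guess is thus a positive answer. It is wrong.

\begin{theorem}\label{thm:main}
There are compact geodesic spaces $X_n$, $n\ge3$ (finite $2$-dimensional polyhedral complexes, hence semi-locally simply connected), with $\pi_1(X_n)\cong S_n$, $\operatorname{diam}(X_n)\to0$ and compact universal covers $\widetilde X_n$ with $\operatorname{diam}(\widetilde X_n)=1$, together with $\pi_1(X_n)$-invariant Borel probability measures $\mu_n$ and $1$-Lipschitz functions $f_n\colon\widetilde X_n\to\mathbb R$, such that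
\[
\operatorname{Var}\bigl((f_n)_*\mu_n\bigr)\longrightarrow\tfrac1{12}.
\]
So $\widetilde X_n$ is not statistically trivial.
\end{theorem}

The failure does not depend on the choice of measure, and it occurs in any finite number of observables at once.

\begin{theorem}\label{thm:cube}
For the same $X_n$ and every $k\ge1$ there are $1$-Lipschitz maps $\Phi_n\colon\widetilde X_n\to(\mathbb R^k,\|\cdot\|_\infty)$ such that for every sequence of $\pi_1(X_n)$-invariant Borel probability measures $\mu_n$, the measures $(\Phi_n)_*\mu_n$ converge weakly to Lebesgue measure on $[0,1]^k$.
\end{theorem}

A $1$-Lipschitz function on a space of diameter $1$ takes values in an interval of length $1$. A random variable $Z$ with values in $[0,1]$ has variance at most $E(Z-\frac12)^2\le\frac14$, with equality for the law $\frac12(\delta_0+\delta_1)$. Shrinking sequences stay well below this trivial bound.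

\begin{theorem}\label{thm:upper}
Let $X_i$ be any shrinking sequence, $\mu_i$ invariant Borel probability measures on $\widetilde X_i$, and $f_i\colon\widetilde X_i\to\mathbb R$ $1$-Lipschitz functions. Then
\[
\limsup_{i\to\infty}\operatorname{Var}\bigl((f_i)_*\mu_i\bigr)\ \le\ 2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr\ \le\ 1-2\ln\tfrac32\ <\ 0.19 .
\]
Moreover, every weak limit of the laws $(f_i)_*\mu_i$ (after translating each $f_i$ to take values in $[0,1]$) has connected support.
\end{theorem}

Let $V^*$ be the supremum of $\limsup_i\operatorname{Var}((f_i)_*\mu_i)$ over all shrinking sequences, invariant measures and $1$-Lipschitz functions. Theorems~\ref{thm:main} and~\ref{thm:upper} give $\frac1{12}\le V^*<0.19$. We do not determine $V^*$.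

Section~\ref{sec:coupling} replaces an arbitrary invariant measure by the uniform measure on one orbit. Section~\ref{sec:spaces} turns finite groups with short relators into shrinking sequences, which makes the search for a counterexample a question about word metrics. Section~\ref{sec:sym} finds the right word metric on $S_n$, and Section~\ref{sec:proofs} proves Theorems~\ref{thm:main} and~\ref{thm:cube}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and depends only on Section~\ref{sec:coupling}.

\section{Invariant measures and orbits}\label{sec:coupling}

In this section $X$ is a semi-locally simply connected geodesic space with compact universal cover $\widetilde X$. Put $\Gamma=\pi_1(X)$ and $\delta=\operatorname{diam}(X)$, and fix $p\in\widetilde X$. The fibers of $\pi$ are closed and discrete subsets of a compact space, so $\Gamma$ is finite. Moreover,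
\begin{equation}\label{eq:dense}
\text{for every }y\in\widetilde X\text{ there is }g\in\Gamma\text{ with }d(y,gp)\le\delta .
\end{equation}
Indeed, a geodesic in $X$ from $\pi(y)$ to $\pi(p)$ has length at most $\delta$, and its lift starting at $y$ ends in $\pi^{-1}(\pi(p))=\Gamma p$.

When $\delta$ is small, every invariant measure should be close to the uniform measure on the orbit $\Gamma p$: send each point to the nearest point of the orbit. The nearest point need not be unique, and ties have to be broken equivariantly, so we split the mass equally among the nearest points. Recall that a \emph{coupling} of two probability measures is a probability measure on the product space that has them as marginals.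

\begin{lemma}\label{lem:coupling}
Let $\mu$ be a $\Gamma$-invariant Borel probability measure on $\widetilde X$. There is a coupling $m$ of $\mu$ with the uniform measure on $\Gamma$ such that $d(y,gp)\le\delta$ for $m$-almost every $(y,g)$.
\end{lemma}

\begin{proof}
For $g\in\Gamma$ let $M_g$ be the closed set of those $y$ for which $g$ minimizes $h\mapsto d(y,hp)$. Let $N=\sum_g1_{M_g}\ge1$ be the number of minimizers and $w_g=1_{M_g}/N$. The functions $w_g$ are Borel and $\sum_gw_g=1$. Since $d(hy,hgp)=d(y,gp)$, we have $w_{hg}(hy)=w_g(y)$ for all $g,h\in\Gamma$. Define $m(B\times\{g\})=\int_Bw_g\,d\mu$. The first marginal of $m$ is $\mu$. By invariance of $\mu$,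
\[
\int w_{hg}\,d\mu=\int w_{hg}(hy)\,d\mu(y)=\int w_g\,d\mu ,
\]
so the second marginal is uniform. Finally $m$ is carried by the pairs $(y,g)$ with $y\in M_g$, and for these $d(y,gp)\le\delta$ by \eqref{eq:dense}.
\end{proof}

Let $\Phi$ be a $1$-Lipschitz map from $\widetilde X$ to a normed space, and let $(y,g)$ have law $m$. Then $\Phi(y)$ has law $\Phi_*\mu$, the variable $\Phi(gp)$ has the law obtained from a uniform $g\in\Gamma$, and the two are at distance at most $\delta$ almost surely. We use two consequences.
\begin{itemize}
\item[(C1)] If $\Phi=f$ is real valued, the standard deviations of $f(y)$ and $f(gp)$ differ by at most $\delta$. Indeed, $Z\mapsto\|Z-EZ\|_2$ is a seminorm bounded by $\|Z\|_2$.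
\item[(C2)] Along a sequence with $\delta_i\to0$ and targets $\mathbb R^k$, the laws of $\Phi_i(y)$ and $\Phi_i(gp_i)$ have the same weak limits, because weak convergence can be tested on bounded uniformly continuous functions.
\end{itemize}

\section{Spaces from short presentations}\label{sec:spaces}

Let $\langle A\mid R\rangle$ be a finite presentation of a finite group $\Gamma$; we write $a$ both for a generator and for its image in $\Gamma$. Call the presentation \emph{short} if every relator has length between $2$ and $6$. The \emph{word metric} $d_A(g,h)$ is the least length of a word in $A^{\pm1}$ that represents $g^{-1}h$. A function $F\colon\Gamma\to\mathbb R$ is $1$-Lipschitz for $d_A$ exactly when $|F(ga)-F(g)|\le1$ for all $g\in\Gamma$ and $a\in A$. Let $D$ be the diameter of $(\Gamma,d_A)$.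

The presentation complex has one vertex, a loop for each generator and a disc for each relator, and its universal cover contains the Cayley graph. We want a metric on the discs that meets two demands. The discs must be shallow, so that the complex has bounded diameter. They must also create no shortcuts between points of the Cayley graph, so that Lipschitz functions on $\Gamma$ survive. A flat regular hexagon with unit sides fails the second demand: opposite vertices are at distance $3$ along the boundary and at distance $2$ across. A cylindrical collar removes the shortcut.

We measure distances in a finite complex built from convex Euclidean cells as follows. A \emph{chain} is a sequence of points $y_0,\dots,y_m$ such that $y_{j-1}$ and $y_j$ lie in a common cell, together with the segments joining them; its \emph{length} is the sum of the Euclidean lengths of the segments. The \emph{chain metric} is the infimum of the lengths of chains between two points.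

For $2\le\ell\le6$ let $C_\ell=\mathbb R/\ell\mathbb Z$. Let $D_\ell$ be the disc obtained from the flat cylinder $C_\ell\times[0,2]$, made of $\ell$ rectangles $[0,1]\times[0,2]$, by attaching to the top circle $C_\ell\times\{2\}$ a \emph{cap}: $\ell$ unit equilateral triangles glued cyclically around a common apex. Its boundary is $\partial D_\ell=C_\ell\times\{0\}$, and $d_\ell$ denotes its chain metric.

\begin{lemma}\label{lem:disc}
\begin{itemize}
\item[(a)] For $c,c'\in\partial D_\ell$, the distance $d_\ell(c,c')$ equals the arc distance in $C_\ell$.
\item[(b)] Every function $\varphi$ on $\partial D_\ell$ that is $1$-Lipschitz for the arc distance extends to a $1$-Lipschitz function on $(D_\ell,d_\ell)$.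
\item[(c)] Every point of $D_\ell$ is joined to an integer point of $\partial D_\ell$ by a chain of length less than $4$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The shorter arc is itself a chain. Conversely, take a chain from $c$ to $c'$. If all its segments lie in the cylinder, projection to $C_\ell$ does not increase their lengths, so the chain is at least as long as the arc distance. Otherwise the chain meets the cap. The height, equal to the second coordinate on the cylinder and to $2$ on the cap, changes along each segment by at most its length, and it goes from $0$ to $2$ and back. So the chain has length at least $4>3\ge\ell/2$, and $\ell/2$ bounds the arc distance.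

(b) Put $\bar\varphi(y)=\min_{c\in\partial D_\ell}\bigl(\varphi(c)+d_\ell(y,c)\bigr)$. A finite infimum of $1$-Lipschitz functions is $1$-Lipschitz. For $y\in\partial D_\ell$ the choice $c=y$ gives $\bar\varphi(y)\le\varphi(y)$, and by (a) we have $\varphi(c)+d_\ell(y,c)\ge\varphi(y)$ for all $c$.

(c) Drop a perpendicular to the top circle (length at most $\frac{\sqrt3}2$, if the point is in the cap), descend vertically (at most $2$), and follow the boundary (at most $\frac12$). The total is less than $4$.
\end{proof}

Let $K$ be the complex with one vertex $*$, a loop of length $1$ for each $a\in A$, and for each relator of length $\ell$ a copy of $D_\ell$ whose boundary is attached along the relator, unit arcs going isometrically to loops. Cutting the rectangles into triangles and subdividing barycentrically twice makes $K$ a finite Euclidean simplicial complex, and we give it the chain metric $d_K$ of this subdivision. Connected complexes with finitely many shapes are complete geodesic spaces \cite[Ch.~I.7]{BH}, so $K$ is a compact geodesic space; it is locally contractible, hence semi-locally simply connected. By van Kampen's theorem, $\pi_1(K)\cong\Gamma$.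

Let $Y$ be the universal cover of $K$, with the lifted metric $d_Y$. It has $|\Gamma|$ sheets, so it is a finite simplicial complex whose simplices are the lifts of the simplices of $K$. Fix a lift $\tilde*$ of $*$ and identify $\Gamma$ with the fiber over $*$ by $g\mapsto g\tilde*$, so that $\Gamma$ acts on this fiber by left multiplication. Over the loop $a$ lies, for each $g\in\Gamma$, an edge of length $1$ from $g$ to $ga$; these edges form the Cayley graph. The rest of $Y$ is covered by the lifts $D_\ell\to Y$ of the discs; each lift is injective on the interior of $D_\ell$ and sends unit arcs of $\partial D_\ell$ isometrically to edges.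

\begin{proposition}\label{prop:space}
The space $Y$ is compact and geodesic, and:
\begin{itemize}
\item[(a)] every function $F\colon\Gamma\to\mathbb R$ that is $1$-Lipschitz for $d_A$ extends to a $1$-Lipschitz function on $Y$;
\item[(b)] $d_Y(g,h)=d_A(g,h)$ for $g,h\in\Gamma$;
\item[(c)] $\operatorname{diam}(K)\le8$ and $D\le\operatorname{diam}(Y)\le D+8$.
\end{itemize}
\end{proposition}

\begin{proof}
We first check that $d_Y$ is the chain metric of the simplicial complex $Y$. A segment in a simplex of $Y$ projects to a path whose $d_K$-length is at most its Euclidean length, so $d_Y$ is at most the chain metric. Conversely, let $\gamma$ be a path in $Y$ whose projection has length $L<\infty$, and let $\eta>0$. Since $K$ is compact, there is $\rho>0$ such that every $\rho$-ball of $K$ lies in an evenly covered open set. Cut the projection of $\gamma$ at points $z_0,\dots,z_N$ into pieces of length less than $\rho/2$, and replace the $j$-th piece by a chain of length less than $d_K(z_{j-1},z_j)+\min(\eta/N,\rho/2)$. The piece and the chain both lie in the $\rho$-ball about $z_{j-1}$, so their lifts from a common starting point stay in one sheet and end at the same point. The new path lifts to a chain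 in $Y$ with the endpoints of $\gamma$ and length at most $L+\eta$. Thus $d_Y$ is the chain metric, and $Y$ is compact and geodesic for the same reason as $K$.

(a) Extend $F$ affinely over each edge from $g$ to $ga$; the slope has absolute value at most $1$. For a lifted disc $D_\ell\to Y$, the pullback of $F$ to $\partial D_\ell$ is continuous and has slope at most $1$ in absolute value on each unit arc, so it is $1$-Lipschitz for the arc distance. Extend it over $D_\ell$ by Lemma~\ref{lem:disc}(b). The interiors of the lifted discs are disjoint and embedded, so this defines $F$ on all of $Y$. Every simplex of $Y$ lies in an edge or is the image of a simplex inside a rectangle or triangle of some $D_\ell$, where $d_\ell$ is at most the Euclidean distance. Hence $F$ changes along each segment of a chain by at most its length, and $F$ is $1$-Lipschitz for the chain metric.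

(b) A word of length $m$ representing $g^{-1}h$ gives an edge path of length $m$ from $g$ to $h$, so $d_Y\le d_A$ on $\Gamma$. For the reverse inequality apply (a) to $F=d_A(g,\cdot)$.

(c) By Lemma~\ref{lem:disc}(c), every point of $K$ is within $4$ of $*$ and every point of $Y$ is within $4$ of $\Gamma$; for points on loops and edges the distance is at most $\frac12$. Now use (b).
\end{proof}

Rescaling a space rescales its universal cover by the same factor. This yields shrinking sequences and translates the question for them into group theory.

\begin{corollary}\label{cor:reduce}
Let $\langle A_n\mid R_n\rangle$ be short presentations of finite groups $\Gamma_n$ with word diameters $D_n\to\infty$. Let $K_n$, $Y_n$ be as above, $\Delta_n=\operatorname{diam}(Y_n)$, and let $X_n$ be $K_n$ with its metric multiplied by $1/\Delta_n$. Then $X_n$ is a shrinking sequence with $\operatorname{diam}(X_n)\le8/D_n$. Moreover $\widetilde X_n$ is statistically trivial if and only if $\operatorname{Var}(F_n(g))/D_n^2\to0$ for all functions $F_n\colon\Gamma_n\to\mathbb R$ that are $1$-Lipschitz for $d_{A_n}$, where $g$ is uniform in $\Gamma_n$.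
\end{corollary}

\begin{proof}
The cover $\widetilde X_n$ is $Y_n$ rescaled by $1/\Delta_n$, so it has diameter $1$, and $\operatorname{diam}(X_n)\le8/\Delta_n\le8/D_n$. Also $\Delta_n/D_n\to1$. By Proposition~\ref{prop:space}(a),(b), the restrictions to $\Gamma_n$ of $1$-Lipschitz functions on $\widetilde X_n$ are exactly the functions $F_n/\Delta_n$. The uniform measure on the orbit $\Gamma_n$ is invariant, which gives one implication, and (C1) gives the other.
\end{proof}

\begin{remark}\label{rem:cyclic}
The bound on the length of the relators is what excludes the circle. The Cayley graph of $\langle x\mid x^m\rangle$ is a cycle of length $m$. For a relator of length $m$ the proof of Lemma~\ref{lem:disc}(a) needs a collar of height $h$ with $2h\ge m/2$. With $h=m/4$, the apex of the cap is at distance at least $m/4$ from $*$, while $\operatorname{diam}(Y)\le\frac m2+2(\frac m4+2)=m+4$, so the ratio $\operatorname{diam}(K)/\operatorname{diam}(Y)$ does not tend to $0$.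
\end{remark}

Two examples support the positive guess. In both we use that for a uniform random element revealed in $n$ steps, with $M_j$ the conditional expectation of $F$ after $j$ steps, the increments $M_j-M_{j-1}$ are orthogonal, so $\operatorname{Var}(F)=\sum_{j=1}^nE(M_j-M_{j-1})^2$.

\begin{example}[The cube]\label{ex:cube}
The group $(\mathbb Z/2)^n$ has the short presentation with generators $e_1,\dots,e_n$ and relators $e_i^2$ and $e_ie_je_i^{-1}e_j^{-1}$. The word metric is the Hamming distance, and $D_n=n$. Let $F$ be $1$-Lipschitz and reveal the coordinates one at a time. Given the first $j-1$ coordinates, $M_j$ takes two values that differ by at most $1$, and $M_{j-1}$ is their average. So $|M_j-M_{j-1}|\le\frac12$ and $\operatorname{Var}(F)\le n/4=o(D_n^2)$. The resulting sequence $\widetilde X_n$ is statistically trivial.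
\end{example}

For the symmetric group we fix conventions. Products are compositions, $(\sigma\tau)(j)=\sigma(\tau(j))$, and $s_i=(i\ \,i{+}1)$ for $1\le i\le n-1$. We regard $\sigma\in S_n$ as the word $\sigma(1)\cdots\sigma(n)$. Right multiplication by $s_i$ swaps the entries in positions $i$ and $i+1$, and $\sigma^{-1}(v)$ is the position of the letter $v$. The \emph{Coxeter--Moore presentation} of $S_n$ has generators $s_1,\dots,s_{n-1}$ and relators $s_i^2$, $(s_is_{i+1})^3$, and $(s_is_j)^2$ for $|i-j|\ge2$.

\begin{example}[Adjacent transpositions, one at a time]\label{ex:coxeter}
The Coxeter--Moore presentation is short. Right multiplication by $s_i$ changes by exactly $1$ the number of inversions, that is, of pairs $j<j'$ with $\sigma(j)>\sigma(j')$. The word $n\cdots21$ has $\binom n2$ inversions and the identity has none, so $D_n\ge\binom n2$. Let $F$ be $1$-Lipschitz and reveal $\sigma(1),\sigma(2),\dots$ in turn. Given $\sigma(1),\dots,\sigma(j-1)$ and two unused letters $a,b$, the map $\sigma\mapsto(a\ b)\sigma$ is a bijection from $\{\sigma(j)=a\}$ to $\{\sigma(j)=b\}$ that preserves the revealed values. Now $(a\ b)\sigma=\sigma\cdot(\sigma^{-1}(a)\ \,\sigma^{-1}(b))$, and a transposition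 $(i\ i')$ with $i<i'$ equals $s_is_{i+1}\cdots s_{i'-1}\cdots s_{i+1}s_i$, a word of length less than $2n$. So the possible values of $M_j$ differ by at most $2n$, and $M_{j-1}$ is their average. Hence $\operatorname{Var}(F)\le4n^3=o(D_n^2)$, and this sequence is statistically trivial as well.
\end{example}

\section{Adjacent transpositions in parallel}\label{sec:sym}

Example~\ref{ex:coxeter} contains the functions we want. For $v\in\{1,\dots,n\}$ let
\[
F_v(\sigma)=\sigma^{-1}(v)
\]
be the position of the letter $v$. For uniform $\sigma$ it is uniform on $\{1,\dots,n\}$, because each position is taken by $(n-1)!$ permutations. Its fluctuations have order $n$, which is negligible against a diameter of order $n^2$. The plan is to add generators until the diameter drops to order $n$, while the functions $F_v$ remain $1$-Lipschitz and the relators remain short.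

Since $F_v(\sigma a)=a^{-1}(F_v(\sigma))$, a generator $a$ changes every $F_v$ by at most $1$ exactly when $a$ moves every point of $\{1,\dots,n\}$ by at most $1$. Such permutations are easy to list. Call a nonempty set $I\subset\{1,\dots,n-1\}$ \emph{sparse} if it contains no two consecutive integers, and put $s_I=\prod_{i\in I}s_i$, a product of disjoint, hence commuting, transpositions. Then $s_I^{-1}=s_I$ and $|s_I(j)-j|\le1$ for all $j$, so
\begin{equation}\label{eq:lip}
|F_v(\sigma s_I)-F_v(\sigma)|=\bigl|s_I(\sigma^{-1}(v))-\sigma^{-1}(v)\bigr|\le1 .
\end{equation}
Conversely, if $a$ moves each point by at most $1$, then either $a(1)=1$, or $a(1)=2$ and the only possible preimage of $1$ is $2$; by induction $a$ is the identity or some $s_I$. So the elements $s_I$ form the largest generating set that we may use. Let $n\ge3$ from now on. We have to show that this generating set admits short relators and that its diameter has order $n$.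

\subsection*{The case $n=4$}
For $n=3$ the sparse sets are $\{1\}$ and $\{2\}$, and nothing is gained. For $n=4$ there is one new generator, $s_{\{1,3\}}=s_1s_3=s_3s_1$. In the Cayley graph it is a diagonal of each square $\sigma,\sigma s_1,\sigma s_1s_3,\sigma s_3$, and it cuts the square into two triangles; the commutation relation is replaced by two relators of length $3$.

To see the effect on the diameter, sort the word $4321$ by comparing alternately the pairs of positions $(1,2),(3,4)$ and the pair $(2,3)$, swapping whenever the left entry is larger. The last three columns are explained below.
\[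
\begin{array}{c|c|c|c|c|c}
\text{round }t&\text{pairs compared}&\text{word}&\text{$0$--$1$ word}&p_1(t)&p_2(t)\\\hline
0&&4321&1100&2&1\\
1&(1,2),(3,4)&3412&1100&2&1\\
2&(2,3)&3142&1010&3&1\\
3&(1,2),(3,4)&1324&0101&4&2\\
4&(2,3)&1234&0011&4&3
\end{array}
\]
The six swaps that the Coxeter--Moore generators need are performed in four steps $s_{\{1,3\}},s_2,s_{\{1,3\}},s_2$. Along the way $F_1$ takes the values $4,3,2,1,1$: each letter still moves by at most one position per step. The fourth column records which letters exceed $2$, and $p_1$, $p_2$ are the positions of the rightmost one and of the next one. The rightmost one waits for one round and then moves without interruption until it arrives; the next one waits for two rounds and then does the same. This pattern is the proof of Lemma~\ref{lem:sort}.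

\subsection*{Short relators}

\begin{lemma}\label{lem:pres}
The group $S_n$ is presented by generators $x_I$ for sparse $I$, with $x_i=x_{\{i\}}$, and the relators
\begin{itemize}
\item $x_i^2$ for $1\le i\le n-1$,
\item $x_Ix_Jx_{I\cup J}^{-1}$ for nonempty disjoint $I,J$ with $I\cup J$ sparse,
\item $(x_ix_{i+1})^3$ for $1\le i\le n-2$,
\end{itemize}
via $x_I\mapsto s_I$. The relators have lengths $2$, $3$ and $6$, so the presentation is short.
\end{lemma}

\begin{proof}
Let $G$ be the presented group. The relators hold for the $s_I$, and the $s_i$ generate $S_n$, so $x_I\mapsto s_I$ defines a surjection $G\to S_n$. By the second family and induction on $|I|$, each $x_I$ is a product of the $x_i$ with $i\in I$, so the $x_i$ generate $G$. For $|i-j|\ge2$ the second family gives $x_ix_j=x_{\{i,j\}}=x_jx_i$, and with $x_i^2=x_j^2=1$ this is $(x_ix_j)^2=1$. Thus the $x_i$ satisfy the Coxeter--Moore relations, $G$ is a quotient of $S_n$, and $|G|\le n!$. The surjection is an isomorphism.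
\end{proof}

\subsection*{Linear diameter}

\begin{lemma}[Odd--even transposition sort]\label{lem:sort}
Every $\sigma\in S_n$ is a product of at most $n$ elements $s_I$.
\end{lemma}

\begin{proof}
In round $t=1,2,\dots$, for all $i\equiv t\pmod 2$ with $1\le i\le n-1$, compare the entries in positions $i$ and $i+1$ and swap them if the left one is strictly larger. The indices $i$ at which a swap occurs have the same parity, so a round is right multiplication by the identity or by some $s_I$. We show that the word is sorted after $n$ rounds. Then $\sigma s_{I_1}\cdots s_{I_m}=e$ with $m\le n$, and $\sigma=s_{I_m}\cdots s_{I_1}$.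

\emph{Reduction to $0$--$1$ words.} For $\theta\in\mathbb R$ let $\tau_\theta(x)=1$ if $x>\theta$ and $\tau_\theta(x)=0$ otherwise, applied to words entry by entry. A comparison replaces a pair $(a,b)$ by $(\min(a,b),\max(a,b))$, and the nondecreasing map $\tau_\theta$ commutes with $\min$ and $\max$. So $\tau_\theta$ commutes with each round. If a word $w$ is not sorted, say $w_i>w_{i+1}$, then $\tau_{w_{i+1}}(w)$ has a one followed by a zero and is not sorted. Hence it suffices to sort $0$--$1$ words in $n$ rounds.

\emph{Sorting $0$--$1$ words.} Let the word have $k$ ones, and let $p_j(t)$ be the position of the $j$-th one from the right after $t$ rounds. A swap exchanges a one with a zero immediately to its right. So the ones keep their order, $p_j$ is nondecreasing in $t$, and $p_j\le n-j+1$ because $j-1$ ones lie further right. The word is sorted when $p_j=n-j+1$ for all $j\le k$. A one can be held up by the parity of the round or by the one in front of it. The following claim says that after round $j$ neither happens to the $j$-th one.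

\medskip
\noindent$(C_j)$\quad\emph{If $t\ge j$ and $p_j(t)<n-j+1$, then $p_j(t+1)=p_j(t)+1$.}
\medskip

We use induction on $j$. Let $p=p_j(t)<n-j+1$; in particular $p<n$.

Suppose that position $p+1$ holds a zero after round $t$. The pair $(p,p+1)$ is compared in exactly one of the rounds $t$ and $t+1$. Had it been compared in round $t$ (which exists, as $t\ge1$), it would be in increasing order after that round, whereas it reads $(1,0)$. So it is compared in round $t+1$, and the one moves. For $j=1$ this is the only possibility.

Suppose that $j\ge2$ and position $p+1$ holds a one after round $t$. Then $p_{j-1}(t)=p+1<n-(j-1)+1$, so $p_{j-1}(t-1)<n-(j-1)+1$ by monotonicity. As $t-1\ge j-1$, the claim $(C_{j-1})$ applies and gives $p_{j-1}(t-1)=p$. Thus in round $t$ the one at $p$ was swapped with a zero at $p+1$, which left a zero at $p$. This contradicts $p_j(t)=p$, so this case does not occur, and $(C_j)$ is proved.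

Now either $p_j(t)=n-j+1$ for some $t$ with $j\le t<n$, and the one stays there, or by $(C_j)$ it moves in each of the rounds $j+1,\dots,n$, and $p_j(n)=p_j(j)+n-j\ge n-j+1$. In both cases $p_j(n)=n-j+1$.
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:cube}}\label{sec:proofs}

Let $D_n$ be the word diameter of the presentation in Lemma~\ref{lem:pres}. By \eqref{eq:lip} each $F_v$ is $1$-Lipschitz for the word metric, and it takes the values $1$ and $n$, so $D_n\ge n-1$. By Lemma~\ref{lem:sort}, $D_n\le n$. Let $K_n$, $Y_n$, $\Delta_n$ and $X_n$ be as in Corollary~\ref{cor:reduce}. Then $X_n$ is a shrinking sequence of finite $2$-dimensional polyhedral complexes with $\pi_1(X_n)\cong S_n$, and by Proposition~\ref{prop:space}(c),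
\begin{equation}\label{eq:Delta}
n-1\le\Delta_n\le n+8,\qquad\operatorname{diam}(X_n)\le\frac8{n-1}.
\end{equation}
Extend each $F_v$ to a $1$-Lipschitz function on $Y_n$ by Proposition~\ref{prop:space}(a). Then $F_v/\Delta_n$ is $1$-Lipschitz on $\widetilde X_n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f_n=F_1/\Delta_n$ and let $\mu_n$ be the uniform measure on the orbit of $\tilde*$, which is invariant. Under $\mu_n$ the function $F_1$ is uniform on $\{1,\dots,n\}$, with variance $\frac{(n+1)(2n+1)}6-\frac{(n+1)^2}4=\frac{n^2-1}{12}$. By \eqref{eq:Delta},
\[
\operatorname{Var}\bigl((f_n)_*\mu_n\bigr)=\frac{n^2-1}{12\,\Delta_n^2}\longrightarrow\frac1{12}.\qedhere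
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cube}]
For $n\ge k$ put $\Phi_n=\Delta_n^{-1}(F_1,\dots,F_k)$, and put $\Phi_n=0$ for $n<k$. A map into $(\mathbb R^k,\|\cdot\|_\infty)$ with $1$-Lipschitz coordinates is $1$-Lipschitz. By (C2) with base point $\tilde*$, it suffices to find the weak limit of the law of $\Delta_n^{-1}(g^{-1}(1),\dots,g^{-1}(k))$ for $g$ uniform in $S_n$. The vector $(g^{-1}(1),\dots,g^{-1}(k))$ is a uniform $k$-tuple of distinct elements of $\{1,\dots,n\}$. This is the law of independent uniform variables $J_1,\dots,J_k$ on $\{1,\dots,n\}$ conditioned on being distinct, an event of probability at least $1-\binom k2/n$. Conditioning on an event of probability $1-\eta$ changes the expectation of a bounded function $\psi$ by at most $2\eta\sup|\psi|$, so it does not affect the weak limit. The expectation of $\psi(J_1/n,\dots,J_k/n)$ for continuous $\psi$ is a Riemann sum over $[0,1]^k$, and $n/\Delta_n\to1$ by \eqref{eq:Delta}. The limit is Lebesgue measure on $[0,1]^k$.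
\end{proof}

\begin{remark}
The functions $F_v$ also show how the complexity of $\widetilde X_n$ grows. Let $n\ge2k$, and for each $\varepsilon\in\{0,1\}^k$ choose a permutation that puts the letter $j\le k$ in position $j$ if $\varepsilon_j=0$ and in position $n+1-j$ if $\varepsilon_j=1$. Two of these $2^k$ points differ in some $F_j$ by at least $n+1-2k$, so their distance in $\widetilde X_n$ is at least $(n+1-2k)/(n+8)$, which tends to $1$.
\end{remark}

\section{The upper bound}\label{sec:upper}

\subsection*{Crossing an interval takes time}
Consider first why the extremal law $\frac12(\delta_0+\delta_1)$ cannot arise as a limit. Suppose that $f$ is close to $0$ on half of an orbit and close to $1$ on the other half. Join two independent random orbit points by a geodesic, parametrized by $[0,1]$ with speed at most $1$. With probability $\frac12$ the endpoints are of opposite types, and then $f$ spends time at least $\frac12$ in $[\frac14,\frac34]$ along the geodesic. So the point at a uniform random time has $f$-value in $[\frac14,\frac34]$ with probability at least $\frac14$. If this point were distributed like a uniform orbit point, we would have a contradiction. The difficulty is that geodesics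 might all pass through a small region. Homogeneity removes it: we choose geodesics from $p$ only and obtain all others as their translates, so that at each fixed time the random point is uniform on an orbit.

\begin{proposition}\label{prop:cross}
In the setting of Section~\ref{sec:coupling}, assume that $\widetilde X$ is geodesic of diameter $1$. Let $f\colon\widetilde X\to\mathbb R$ be $1$-Lipschitz and let $\nu$ be the law of $f(hp)$ for $h$ uniform in $\Gamma$. Then for all $a<b$,
\[
\nu\bigl([a-\delta,b+\delta]\bigr)\ \ge\ 2(b-a)\,\nu\bigl((-\infty,a]\bigr)\,\nu\bigl([b,\infty)\bigr).
\]
\end{proposition}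

\begin{proof}
For $g\in\Gamma$ choose a constant-speed geodesic $\gamma_g\colon[0,1]\to\widetilde X$ from $p$ to $gp$. Its speed is $d(p,gp)\le1$. Let $h,g$ be independent and uniform in $\Gamma$ and put $u(t)=f(h\gamma_g(t))$, a $1$-Lipschitz function of $t$. We bound from both sides the expectation of the time $T=\operatorname{Leb}\{t\in[0,1]:u(t)\in[a,b]\}$.

\emph{Upper bound.} Fix $g$ and $t$, and choose $k\in\Gamma$ with $d(\gamma_g(t),kp)\le\delta$ by \eqref{eq:dense}. Then $|u(t)-f(hkp)|\le\delta$ for all $h$, and $hk$ is uniform when $h$ is. So the probability over $h$ that $u(t)\in[a,b]$ is at most $\nu([a-\delta,b+\delta])$. Averaging over $g$ and integrating over $t$ gives $ET\le\nu([a-\delta,b+\delta])$.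

\emph{Lower bound.} The map $(h,g)\mapsto(h,hg)$ is a bijection of $\Gamma^2$, so $u(0)=f(hp)$ and $u(1)=f(hgp)$ are independent with law $\nu$. Suppose $u(0)\le a$ and $u(1)\ge b$. Let $t_0$ be the last time with $u\le a$ and $t_1$ the first time after $t_0$ with $u\ge b$. Then $u(t_0)=a$, $u(t_1)=b$, and $u\in[a,b]$ on $[t_0,t_1]$; since $u$ is $1$-Lipschitz, $T\ge t_1-t_0\ge b-a$. Reversing time gives the same bound when $u(0)\ge b$ and $u(1)\le a$. These two events are disjoint, and each has probability $\nu((-\infty,a])\,\nu([b,\infty))$. Hence $ET\ge2(b-a)\,\nu((-\infty,a])\,\nu([b,\infty))$.
\end{proof}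

\subsection*{The limiting inequality}
We recall the facts on weak convergence that we need. Every sequence of probability measures on $[0,1]$ has a weakly convergent subsequence. If $\nu_i\to\nu$ weakly on $[0,1]$, then the variances converge, $\limsup_i\nu_i(B)\le\nu(B)$ for closed $B$, and $\nu_i(J)\to\nu(J)$ for intervals $J$ whose endpoints are not atoms of $\nu$. The distribution function $F(t)=\nu((-\infty,t])$ is continuous exactly at the points that are not atoms, hence at all but countably many points.

\begin{lemma}\label{lem:limit}
Let $X_i,\mu_i,f_i$ be as in Theorem~\ref{thm:upper}, with $0\le f_i\le1$. Let $\nu$ be a weak limit of the laws $(f_i)_*\mu_i$ along a subsequence, with distribution function $F$. Then for all continuity points $a<b$ of $F$,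
\begin{equation}\label{eq:cross}
F(b)-F(a)\ \ge\ 2(b-a)\,F(a)\,\bigl(1-F(b)\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Let $\delta_i=\operatorname{diam}(X_i)$, choose $p_i\in\widetilde X_i$, and let $\nu_i$ be the law of $f_i(hp_i)$ for $h$ uniform in $\pi_1(X_i)$. By (C2), $\nu_i\to\nu$ along the same subsequence. Apply Proposition~\ref{prop:cross} to $\nu_i$. On the right, $\nu_i((-\infty,a])\to F(a)$ and $\nu_i([b,\infty))\to1-F(b)$. On the left, for each $\eta>0$ we have $\delta_i\le\eta$ for large $i$, so $\limsup_i\nu_i([a-\delta_i,b+\delta_i])\le\nu([a-\eta,b+\eta])$. As $\eta\to0$ this decreases to $\nu([a,b])=F(b)-F(a)$.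
\end{proof}

\subsection*{From the crossing inequality to the variance}
What remains is a statement about measures on the line. If $F$ had a continuous derivative, dividing \eqref{eq:cross} by $b-a$ and letting $b\to a$ would give $F'\ge2F(1-F)$. In terms of $\operatorname{logit}(x)=\log\frac x{1-x}$, whose derivative is $\frac1{x(1-x)}$, this reads $(\operatorname{logit}F)'\ge2$ wherever $0<F<1$. We prove the integrated form of this inequality without any regularity, and then express the variance through $F$.

\begin{lemma}\label{lem:logit}
Let $\nu$ be a probability measure on $[0,1]$ whose distribution function $F$ satisfies \eqref{eq:cross}. If $s<t$ are continuity points with $F(s)>0$ and $F(t)<1$, then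
\begin{equation}\label{eq:logit}
\operatorname{logit}F(t)-\operatorname{logit}F(s)\ \ge\ 2(t-s).
\end{equation}
Moreover, the support of $\nu$ is connected.
\end{lemma}

\begin{proof}
By monotonicity $0<F<1$ on $[s,t]$, so $\lambda(a,b)=\operatorname{logit}F(b)-\operatorname{logit}F(a)$ is defined for $s\le a<b\le t$. With $x=F(a)$ and $y=F(b)$ we have $e^{\lambda(a,b)}=\frac{y(1-x)}{x(1-y)}$, and so
\[
y-x=y(1-x)-x(1-y)=x(1-y)\bigl(e^{\lambda(a,b)}-1\bigr).
\]
For continuity points, \eqref{eq:cross} therefore says $\lambda(a,b)\ge\log(1+2(b-a))$. Take a subdivision $s=t_0<\dots<t_m=t$ by continuity points, with gaps $r_j=t_j-t_{j-1}\le\rho$. Since $\lambda$ is additive and $\log(1+z)\ge z-z^2/2$ for $z\ge0$,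
\[
\lambda(s,t)=\sum_{j=1}^m\lambda(t_{j-1},t_j)\ \ge\ \sum_{j=1}^m(2r_j-2r_j^2)\ \ge\ 2(1-\rho)(t-s).
\]
Continuity points are dense, so $\rho$ can be taken arbitrarily small, and \eqref{eq:logit} follows.

If the support, a closed set, were not connected, there would be an open interval of measure zero with points of the support on both sides. Any $s<t$ in this interval are continuity points with $0<F(s)=F(t)<1$, which contradicts \eqref{eq:logit}.
\end{proof}

\begin{lemma}\label{lem:var}
Under the hypotheses of Lemma~\ref{lem:logit},
\[
\operatorname{Var}(\nu)\ \le\ 2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr\ \le\ 1-2\ln\tfrac32\ <\ 0.19 .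
\]
\end{lemma}

\begin{proof}
Let $U,V$ be independent with law $\nu$. The triangle $\{(s,t):\min(U,V)\le s<t<\max(U,V)\}$ has area $\frac12(U-V)^2$. For fixed $s<t$, the point $(s,t)$ lies in it when $U\le s$, $V>t$ or $V\le s$, $U>t$, which has probability $2F(s)(1-F(t))$. By Fubini's theorem,
\begin{equation}\label{eq:varF}
\operatorname{Var}(\nu)=\tfrac12E(U-V)^2=2\iint_{0<s<t<1}F(s)\bigl(1-F(t)\bigr)\,ds\,dt .
\end{equation}
For almost every pair $s<t$ both points are continuity points. Take such a pair with $F(s)(1-F(t))\ne0$, and write $\operatorname{logit}F(s)=c-\lambda/2$ and $\operatorname{logit}F(t)=c+\lambda/2$, where $\lambda\ge2(t-s)$ by \eqref{eq:logit}. From $x=1/(1+e^{-\operatorname{logit}x})$ and $1-x=1/(1+e^{\operatorname{logit}x})$ we get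
\begin{align*}
F(s)\bigl(1-F(t)\bigr)&=\frac1{(1+e^{\lambda/2-c})(1+e^{\lambda/2+c})}=\frac1{1+e^\lambda+2e^{\lambda/2}\cosh c}\\
&\le\frac1{(1+e^{\lambda/2})^2}\le\frac1{(1+e^{t-s})^2}.
\end{align*}
For $0<r<1$, the pairs with $t-s=r$ correspond to $s\in(0,1-r)$, so \eqref{eq:varF} gives the first inequality. Since $e^r\ge1+r$,
\begin{align*}
2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr&\le2\int_0^1\frac{3-(2+r)}{(2+r)^2}\,dr\\
&=2\Bigl(3\bigl(\tfrac12-\tfrac13\bigr)-\ln\tfrac32\Bigr)=1-2\ln\tfrac32 .
\end{align*}
Finally, the series $\ln\frac{1+z}{1-z}=2(z+z^3/3+\cdots)$ at $z=\frac15$ gives $\ln\frac32>2(\frac15+\frac1{375})>0.405$.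
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Since $\operatorname{diam}(\widetilde X_i)=1$, we may translate $f_i$ so that $0\le f_i\le1$; this does not change the variance. Every weak limit $\nu$ of the laws $(f_i)_*\mu_i$ satisfies \eqref{eq:cross} by Lemma~\ref{lem:limit}, so it has connected support by Lemma~\ref{lem:logit}. Choose a subsequence along which the variances converge to their upper limit and the laws converge weakly to some $\nu$. The upper limit equals $\operatorname{Var}(\nu)$, which is bounded in Lemma~\ref{lem:var}.
\end{proof}

\begin{remark}
The proof uses three properties of $\widetilde X_i$: it is geodesic of diameter $1$ (for the speed of $\gamma_g$), a finite group acts on it by isometries preserving $\mu_i$, and the orbits are $\delta_i$-dense with $\delta_i\to0$. Simple connectivity plays no further role. The condition $\delta_i\to0$ cannot be dropped: for $X=\widetilde X=[0,1]$ the group is trivial, and the identity function has variance $\frac14$ under $\frac12(\delta_0+\delta_1)$. The uniform law on $[0,1]$, which is the limit law in Theorem~\ref{thm:cube} for $k=1$, satisfies \eqref{eq:cross} with a factor $2$ to spare, since $2a(1-b)\le2a(1-a)\le\frac12$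 for $0\le a<b\le1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{source}
``My research areas are metric geometry, differential geometry, and geometric group theory. I mainly study the behavior of topological features through Gromov--Hau'', \texttt{http://personal.psu.edu/sxz38/rs.pdf}.

\end{thebibliography}
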